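\title{The period sets of multivariate digraphs are not nested}

\begin{abstract}
A $t$-variable digraph on a finite set $K$ assigns a subset of $K$ to every $t$-tuple of elements of $K$. A strongly connected $t$-variable digraph has a period, and $\mathrm{per}(t)$ denotes the set of all such periods. It has been conjectured that $\mathrm{per}(t+1)\subsetneq\mathrm{per}(t)$ for every $t$. We show that $8^d\in\mathrm{per}(4d)\setminus\mathrm{per}(4d-1)$ for every $d\ge 3$, so the conjecture fails for all $t\equiv 3\pmod 4$ with $t\ge 11$. The proof translates periods into partitions of $K^t$ into boxes that are the windows of a cyclic sequence of sets. A parity argument shows that a period $p>1$ with $\gcd(p,t)\le 3$ is at least $2^t$, while a partition of $\{0,1\}^4$ into eight boxes, lifted along a two-colored de Bruijn cycle, gives the period $2^{3t/4}$ for $t=4d$.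
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a finite nonempty set and $t$ a positive integer. A \emph{$t$-variable digraph}, or \emph{$t$-digraph}, on $K$ is a map $f\colon K^t\to 2^K$. For $t=1$ this is a directed graph with vertex set $K$, in which $f(x)$ is the set of out-neighbors of $x$. In general, $f(x_1,\dots,x_t)$ is best read as the set of states that may follow the history $x_1,\dots,x_t$, as in a Markov chain that remembers its last $t$ states.

A \emph{box} is a product $A_1\times\dots\times A_t$ of subsets of $K$, its \emph{factors}; a point of $K^t$ is identified with the box that consists of it. The \emph{Markov operator} of $f$ acts on boxes by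
\[
M_f(A_1\times\dots\times A_t)=A_2\times\dots\times A_t\times\bigcup_{x\in A_1\times\dots\times A_t}f(x).
\]
It drops the oldest factor and appends the set of all states that may follow some history in the box. A nonempty box determines its factors, and an empty box is sent to an empty box, so $M_f$ is well defined. The operator remembers which states are possible at each time, but not which combinations of them occur together. For instance, if $t=2$, $K=\{0,1\}$, $f(0,0)=\{0,1\}$ and $f(0,1)=\{1\}$, then $M_f^2(0,0)=K^2$ contains $(1,0)$, although no sequence $0,0,1,0$ is allowed by $f$.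

For $x,y\in K^t$ let
\[
H_f(x,y)=\{n>0:\ y\in M_f^n(x)\}.
\]
The $t$-digraph $f$ is \emph{strongly connected} if $H_f(x,y)\neq\emptyset$ for all $x,y\in K^t$. For such $f$, write $x\sim_f y$ if $M_f^m(x)=M_f^m(y)$ for some $m>0$. An equality $M_f^m(x)=M_f^m(y)$ persists for all larger $m$, so $\sim_f$ is an equivalence relation. Its classes are the \emph{periodic classes} of $f$, and their number is the \emph{period} $\mathrm{per}(f)$: it counts the starting points that the operator can tell apart in the long run. Finally,
\[
\mathrm{per}(t)=\{\mathrm{per}(f):\ f\text{ is a strongly connected $t$-digraph on some finite set }K\}.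
\]

A directed cycle of length $p$ has period $p$, so $\mathrm{per}(1)=\mathbb{Z}^+$. It is known that
\[
\mathrm{per}(2)=\mathbb{Z}^+\setminus\{2,3,5,6,7\}\supseteq\mathrm{per}(3),
\]
and that for each $t$ only finitely many positive integers lie outside $\mathrm{per}(t)$. So the sets $\mathrm{per}(t)$ differ only in which small periods are missing, and the first cases suggest that a longer memory excludes more of them. The following conjecture is posed in \cite{talk}:
\begin{quote}
\emph{For every positive integer $t$, $\mathrm{per}(t+1)\subsetneq\mathrm{per}(t)$.}
\end{quote}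
We show that it is false: $512\in\mathrm{per}(12)$ but $512\notin\mathrm{per}(11)$. The reason is that the small periods of $t$-digraphs are governed by $\gcd(p,t)$ and not only by the size of $t$.

\begin{theorem}[Lower bounds]\label{thm:lower}
Let $p\in\mathrm{per}(t)$ with $p>1$, and let $g=\gcd(p,t)$.
\begin{itemize}
\item[(a)] There is an integer $e$ with $1\le e\le g$, $e(e-1)\ge g-1$ and $p\ge 2^{te/g}$.
\item[(b)] If $g\le 3$, then $p\ge 2^t$.
\item[(c)] If $g=4$, then $p\ge 2^{3t/4}$.
\end{itemize}
\end{theorem}

\begin{theorem}[Construction]\label{thm:construction}
$8^d\in\mathrm{per}(4d)$ for $d=1$ and for every $d\ge3$.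
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{itemize}
\item[(1)] For every $d\ge 3$, $8^d\in\mathrm{per}(4d)\setminus\mathrm{per}(4d-1)$. Hence the inclusion $\mathrm{per}(t+1)\subseteq\mathrm{per}(t)$ fails for every $t\equiv 3\pmod 4$ with $t\ge 11$.
\item[(2)] For every $d\ge 3$ and every $t$ with $3d<t<4d$ and $4\nmid t$, $\mathrm{per}(4d)\not\subseteq\mathrm{per}(t)$.
\item[(3)] The bound in Theorem~\ref{thm:lower}(b) is attained by $p=2^t$ whenever $4\nmid t$. The bound in (c) is attained by $p=8^d$, $t=4d$, for every odd $d$. In (b) the hypothesis $g\le3$ cannot be relaxed to $g\le 4$.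
\end{itemize}
\end{corollary}

\begin{proof}
Let $d\ge3$, $t>3d$ and $4\nmid t$. Then $\gcd(8^d,t)\in\{1,2\}$ and $8^d=2^{3d}<2^t$, so $8^d\notin\mathrm{per}(t)$ by Theorem~\ref{thm:lower}(b), while $8^d\in\mathrm{per}(4d)$ by Theorem~\ref{thm:construction}. This proves (2), and (1) is the case $t=4d-1$, which is odd and larger than $3d$.

For (3), Example~\ref{ex:debruijn} below shows that $2^t\in\mathrm{per}(t)$ for all $t$, and $\gcd(2^t,t)\le2$ if $4\nmid t$. For odd $d$ we have $\gcd(8^d,4d)=4$, $8^d=2^{3(4d)/4}$, and $8^d\in\mathrm{per}(4d)$ by Theorem~\ref{thm:construction}. Finally, $8\in\mathrm{per}(4)$, $\gcd(8,4)=4$ and $8<2^4$.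
\end{proof}

Theorem~\ref{thm:lower}(b) also explains why the conjecture looks right. The threshold $2^t$ doubles with $t$, and whenever $4\nmid t+1$ the period $2^t$ lies in $\mathrm{per}(t)$ but not in $\mathrm{per}(t+1)$, because $\gcd(2^t,t+1)\le2$ and $2^t<2^{t+1}$. The conjectured statement does hold for $t=1$, by the values of $\mathrm{per}(1)$ and $\mathrm{per}(2)$, and for $t=2$, because $\mathrm{per}(3)\subseteq\mathrm{per}(2)$ and $4\in\mathrm{per}(2)\setminus\mathrm{per}(3)$. We do not decide it for the values of $t$ other than $1$, $2$ and those in Corollary~\ref{cor:main}(1). The known facts quoted above are not used in the proofs of the theorems.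

Section~\ref{sec:cycles} replaces $t$-digraphs by partitions of $K^t$ into boxes and contains the example $8\in\mathrm{per}(4)$ on which everything rests. Sections~\ref{sec:lower} and~\ref{sec:construction} prove the two theorems.

\section{Periods and cyclic box partitions}\label{sec:cycles}

Under iteration of $M_f$, a point traces out a sequence of subsets of $K$, and the iterates are the products of $t$ consecutive terms. The sequence is eventually periodic, and its periodic part is the following object.

\begin{definition}\label{def:cycle}
A \emph{$(t,p)$-cycle} on $K$ is a family $(B_i)_{i\in\mathbb{Z}/p}$ of nonempty subsets of $K$ whose $p$ \emph{windows}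
\[
W_i=B_i\times B_{i+1}\times\dots\times B_{i+t-1}\qquad(i\in\mathbb{Z}/p)
\]
are pairwise disjoint and have union $K^t$.
\end{definition}

\begin{proposition}\label{prop:cycle}
$p\in\mathrm{per}(t)$ if and only if there is a $(t,p)$-cycle on some finite nonempty set $K$.
\end{proposition}

\begin{proof}
Suppose first that $(B_i)$ is a $(t,p)$-cycle on $K$. Every $x\in K^t$ lies in exactly one window $W_i$; put $f(x)=B_{i+t}$. If $C_1\times\dots\times C_t$ is a nonempty box contained in $W_i$, then its image under $M_f$ is $C_2\times\dots\times C_t\times B_{i+t}$, a nonempty box contained in $W_{i+1}$. By induction, $\emptyset\ne M_f^n(x)\subseteq W_{i+n}$ for all $x\in W_i$ and $n\ge0$, and the last $\min(n,t)$ factors of the two boxes agree, so $M_f^n(x)=W_{i+n}$ for $n\ge t$. A point $y\in W_j$ therefore lies in $M_f^n(x)$ for all $n\ge t$ with $n\equiv j-i\pmod p$, and $f$ is strongly connected. Two points of $W_i$ have the same image under $M_f^t$. If $x\in W_i$ and $y\in W_j$ with $i\ne j$, then $M_f^m(x)$ and $M_f^m(y)$ are nonempty subsets of the disjoint windows $W_{i+m}$ and $W_{j+m}$, so they are never equal. The periodic classes are thus the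 $p$ windows.

Conversely, let $f$ be a strongly connected $t$-digraph on $K$. If $f(y)=\emptyset$ for some $y$, then $M_f^n(y)=\emptyset$ for all $n\ge1$, which contradicts strong connectivity. So $M_f$ maps nonempty boxes to nonempty boxes. It also preserves inclusions of boxes, which we use in the form
\begin{equation}\label{eq:monotone}
y\in M_f^m(z)\quad\Longrightarrow\quad M_f^k(y)\subseteq M_f^{m+k}(z)\quad\text{for all }k\ge0 .
\end{equation}
Fix $x\in K^t$, put $X_n=M_f^n(x)$ for $n\ge0$, and let $h=\gcd H_f(x,x)$. By the shape of $M_f$ there are nonempty sets $A_0,A_1,\dots$ with $X_n=A_n\times\dots\times A_{n+t-1}$. There are finitely many boxes and $X_{n+1}=M_f(X_n)$, so there are $q\ge1$ and $n_0$ with $X_{n+q}=X_n$ for all $n\ge n_0$. We show that the boxes $X_n$ with $n\ge n_0$ are the windows of a $(t,h)$-cycle, and then that $h=\mathrm{per}(f)$.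

\emph{(i) If $X_m\cap X_{m'}\neq\emptyset$, then $h\mid m-m'$.} Take $y\in X_m\cap X_{m'}$ and $k\in H_f(y,x)$. By \eqref{eq:monotone}, $x\in M_f^k(y)\subseteq X_{m+k}\cap X_{m'+k}$, so $h$ divides both $m+k$ and $m'+k$. In particular $h\mid q$, since $X_{n_0}=X_{n_0+q}\ne\emptyset$.

\emph{(ii) $X_{m+h}=X_m$ for $m\ge n_0$.} By \eqref{eq:monotone} with $y=z=x$, the set $H_f(x,x)$ is closed under addition. A nonempty set of positive integers that is closed under addition contains all sufficiently large multiples of its greatest common divisor. So we can choose $k\equiv1\pmod{q/h}$ with $kh\in H_f(x,x)$. Then \eqref{eq:monotone} gives $X_m\subseteq X_{m+kh}$, and $X_{m+kh}=X_{m+h}$ for $m\ge n_0$ because $kh\equiv h\pmod q$. Hence $X_m\subseteq X_{m+h}\subseteq\dots\subseteq X_{m+q}=X_m$, and all these inclusions are equalities.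

\emph{(iii) Every $y\in K^t$ lies in some $X_n$ with $n\ge n_0$.} Take $x'\in X_{n_0}$ and $m\in H_f(x',y)$; then $y\in M_f^m(x')\subseteq X_{n_0+m}$.

Comparing first factors in (ii) gives $A_{n+h}=A_n$ for $n\ge n_0$. For $i\in\mathbb{Z}/h$ put $B_i=A_n$, where $n\ge n_0$ and $n\equiv i\pmod h$. Then $W_i=X_n$ for these $n$; the windows are pairwise disjoint by (i) and cover $K^t$ by (iii). So $(B_i)$ is a $(t,h)$-cycle.

It remains to count periodic classes. Let $y\in W_i$, say $y\in X_n$ with $n\ge n_0$ and $n\equiv i\pmod h$. By \eqref{eq:monotone}, $\emptyset\neq M_f^m(y)\subseteq X_{n+m}=W_{i+m}$ for all $m\geq 0$, so points in different windows are inequivalent. Let $k\in H_f(y,x)$. For $m\ge k+n_0$ we have $X_{m-k}\subseteq M_f^m(y)\subseteq W_{i+m}$, and the left side is itself a window. Two windows that meet are equal, so $M_f^m(y)=W_{i+m}$ for all large $m$, and points in the same window are equivalent. Thus $\mathrm{per}(f)=h$.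
\end{proof}

The proof recovers the known formula $\mathrm{per}(f)=\gcd H_f(x,x)$ for every $x\in K^t$, and it shows that the periodic classes are boxes. A $(1,p)$-cycle is a partition of $K$ into $p$ nonempty sets, and $B_0=K$ is a $(t,1)$-cycle for every $t$.

To construct a $(t,p)$-cycle one can first choose a partition of $K^t$ into $p$ boxes and then try to order the boxes so that consecutive ones overlap in $t-1$ factors. The second task is an Eulerian circuit problem. Directed graphs below are finite and may have loops and multiple edges. Such a graph is \emph{balanced} if at every vertex the in-degree equals the out-degree, and \emph{connected} if all its edges lie in one component of the underlying undirected graph. Recall that a balanced connected directed graph with at least one edge has an \emph{Eulerian circuit}: a cyclic ordering of all its edges, each used once, in which every edge starts at the vertex where the previous one ends.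

For a partition $\mathcal{F}$ of $K^t$ into nonempty boxes, the \emph{overlap graph} $\Gamma(\mathcal{F})$ has as vertices the sequences of $t-1$ subsets of $K$, and each box $C_1\times\dots\times C_t\in\mathcal{F}$ is an edge from $(C_1,\dots,C_{t-1})$ to $(C_2,\dots,C_t)$.

\begin{lemma}\label{lem:euler}
Let $\mathcal{F}$ be a partition of $K^t$ into $p$ nonempty boxes. If $\Gamma(\mathcal{F})$ is balanced and connected, then $p\in\mathrm{per}(t)$.
\end{lemma}

\begin{proof}
Let $(C^i)_{i\in\mathbb{Z}/p}$ be an Eulerian circuit and let $B_i$ be the first factor of $C^i$. Since $C^{i+1}$ starts where $C^i$ ends, the $k$-th factor of $C^i$ is the $(k-1)$-st factor of $C^{i+1}$ for $2\le k\le t$, and hence, by induction, the first factor of $C^{i+k-1}$. So $C^i=B_i\times\dots\times B_{i+t-1}$, and $(B_i)$ is a $(t,p)$-cycle. Apply Proposition~\ref{prop:cycle}.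
\end{proof}

All our constructions use $K=\{0,1\}$. Its nonempty subsets $\{0\}$, $\{1\}$, $\{0,1\}$ are written $0$, $1$, $*$, so that nonempty boxes in $\{0,1\}^t$ are words of length $t$ over $\{0,1,*\}$.

\begin{example}[de Bruijn cycles]\label{ex:debruijn}
Let $\mathcal{F}$ be the partition of $\{0,1\}^t$ into points. After isolated vertices are discarded, $\Gamma(\mathcal{F})$ is the \emph{de Bruijn graph} $G_t$: its vertices are the binary words of length $t-1$, and each binary word $a_1\cdots a_t$ is an edge from $a_1\cdots a_{t-1}$ to $a_2\cdots a_t$. All in-degrees and out-degrees equal $2$, and appending zeros leads from any vertex to $0^{t-1}$. So $2^t\in\mathrm{per}(t)$ by Lemma~\ref{lem:euler}.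
\end{example}

\begin{example}[a period below $2^t$]\label{ex:eight}
The windows of length $4$ of the cyclic word $001{*}110{*}$ are the eight \emph{patterns}
\begin{equation}\label{eq:patterns}
001{*},\quad 01{*}1,\quad 1{*}11,\quad {*}110,\quad 110{*},\quad 10{*}0,\quad 0{*}00,\quad {*}001 .
\end{equation}
They consist of the following points:
\[
\begin{array}{cccccccc}
001{*}&01{*}1&1{*}11&{*}110&110{*}&10{*}0&0{*}00&{*}001\\ \hline
0010&0101&1011&0110&1100&1000&0000&0001\\
0011&0111&1111&1110&1101&1010&0100&1001
\end{array}
\]
Each of the $16$ points of $\{0,1\}^4$ appears once, so this is a $(4,8)$-cycle and $8\in\mathrm{per}(4)$. With $\bar0=1$, $\bar1=0$, $\bar{*}={*}$, the second half of the cyclic word is the complement of the first half. Therefore the map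
\[
\pi(w_1w_2w_3w_4)=w_2w_3w_4\bar{w}_1
\]
sends each pattern to the next one, cyclically. The $4$-digraph of Proposition~\ref{prop:cycle} is $f(x)=\{0,1\}$ if $x_2x_3x_4\in\{110,001\}$ and $f(x)=\{1-x_1\}$ otherwise. The iterates of the point $0010$ under $M_f$ are $0101$, $1011$, $0110$, $110{*}$, $10{*}0$, $0{*}00,\dots$; from the fourth one on they run through the patterns.
\end{example}

The example shows why the natural way to pass from $t+1$ to $t$ variables, by shortening the windows, does not work: the windows of length $3$ of $001{*}110{*}$ include $01{*}$ and ${*}11$, which share the point $011$. It gives no counterexample to the conjecture, since $8=2^3\in\mathrm{per}(3)$. But it saves one power of $2$ in four variables. A cycle that saves $d$ powers of $2$ in $4d$ variables has period $2^{3d}$, which for $d\ge2$ is below the threshold $2^{4d-1}$ for $4d-1$ variables.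

\section{Lower bounds}\label{sec:lower}

Throughout this section $(B_i)_{i\in\mathbb{Z}/p}$ is a $(t,p)$-cycle on $K$ with $p>1$, and $g=\gcd(p,t)$. A nonempty subset of $K$ is \emph{full} if it equals $K$ and \emph{proper} otherwise.

An arbitrary partition of $K^t$ into boxes can have as few as two parts: split the first factor and leave the others full. A lower bound on $p$ must therefore limit the number of full factors, and this is where the cyclic structure enters. In Example~\ref{ex:eight} the stars recur with period $t=4$; this is forced.

\begin{lemma}\label{lem:full}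
If $B_i=K$, then $B_{i+t}=K$.
\end{lemma}

\begin{proof}
Fix $y\in B_{i+1}\times\dots\times B_{i+t-1}$ and let $z\in K$ be arbitrary. The point $(y,z)$ lies in some window $W_{j+1}$, so $y\in B_{j+1}\times\dots\times B_{j+t-1}$ and $z\in B_{j+t}$. Take $u\in B_j$. Then $(u,y)\in W_j$, and also $(u,y)\in W_i$ because $B_i=K$. Windows are disjoint, so $j=i$ and $z\in B_{i+t}$.
\end{proof}

The multiples of $t$ in $\mathbb{Z}/p$ are the multiples of $g$. By Lemma~\ref{lem:full}, whether $B_i$ is full depends only on $i$ modulo $g$. Let $E\subseteq\mathbb{Z}/g$ be the set of residues with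
\[
B_i\text{ is proper}\iff i\bmod g\in E,
\]
and let $e=|E|$. Among $t$ consecutive indices each residue modulo $g$ occurs $t/g$ times, so \emph{every window has exactly $s=te/g$ proper factors}. If $e=0$, every window equals $K^t$, which is impossible for $p>1$ disjoint windows. So $e\geq 1$; this is the only use of the hypothesis $p>1$.

For $K=\{0,1\}$ every window has $2^{t-s}$ points, and counting gives $p=2^s$. For larger $K$ counting fails, because a proper factor may contain almost all of $K$. The remedy is an argument of Alon, Bohman, Holzman and Kleitman: test the partition against random sets of odd size, for which every proper factor, large or small, behaves like one half of $K$.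

\begin{lemma}\label{lem:parity}
If $K^t$ is partitioned into $p$ nonempty boxes, each with exactly $s$ proper factors, then $p\ge 2^s$.
\end{lemma}

\begin{proof}
Let $R$ be a uniformly random subset of $K$ of odd size, and let $\emptyset\ne B\subsetneq K$. Fix $b\in B$ and $c\in K\setminus B$. The involution $R\mapsto R\mathbin{\triangle}\{b,c\}$ preserves the parity of $|R|$ and changes the parity of $|R\cap B|$. So $|R\cap B|$ is odd with probability exactly $1/2$, while $|R\cap K|$ is always odd.

Let $R_1,\dots,R_t$ be independent copies of $R$ and $S=R_1\times\dots\times R_t$. For a box $C=C_1\times\dots\times C_t$ of the partition, $|C\cap S|=\prod_j|C_j\cap R_j|$ is odd exactly when all $t$ numbers $|C_j\cap R_j|$ are odd, which has probability $2^{-s}$. The expected number of boxes $C$ with $|C\cap S|$ odd is thus $p\,2^{-s}$. On the other hand, $\sum_C|C\cap S|=|S|$ is odd, so there is always at least one such box. Hence $p\,2^{-s}\ge1$.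
\end{proof}

It remains to bound $e$ from below. Two windows can only be separated by a coordinate in which both have a proper factor, and this makes $E$ rich in differences.

\begin{lemma}\label{lem:differences}
Every nonzero element of $\mathbb{Z}/g$ is a difference of two elements of $E$. In particular $e(e-1)\ge g-1$.
\end{lemma}

\begin{proof}
Let $a$ be an integer with $g\nmid a$. Then $p\nmid a$, so $W_0\cap W_a=\emptyset$. If in every coordinate the factors of $W_0$ and $W_a$ had a common element, these elements would form a common point. So $B_k\cap B_{k+a}=\emptyset$ for some $k$. Both sets are nonempty, hence both are proper, and the residues of $k$ and $k+a$ lie in $E$. There are $g-1$ nonzero residues and $e(e-1)$ ordered pairs of distinct elements of $E$.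
\end{proof}

For $g=3$ the inequality allows $e=2$, and a two-element subset of $\mathbb{Z}/3$ does have both nonzero residues as differences. Lemma~\ref{lem:differences} uses only that the windows are disjoint; to exclude this case we must also use that they cover $K^t$.

\begin{lemma}\label{lem:three}
If $g=3$, then $e\neq2$.
\end{lemma}

\begin{proof}
Suppose $g=3$ and $E=\mathbb{Z}/3\setminus\{c\}$. Group the coordinates $1,\dots,t$ by their residue modulo $3$, so that $K^t=Y\times Y\times Y$ with $Y=K^{t/3}$, and every window is a product of three nonempty subsets of $Y$. In $W_i$, the factors $B_{i+j-1}$ in position $r\in\{1,2,3\}$, that is, those with $j\equiv r\pmod 3$, have indices congruent to $i+r-1$ modulo $3$. Call the $r$ with $i+r-1\equiv c\pmod 3$ the \emph{type} of $W_i$. A window of type $r$ has all of $Y$ in position $r$, and all three types occur as $i$ varies. For $j\ne r$ let $U_{r,j}\subseteq Y$ be the union of the $j$-th factors of all windows of type $r$; it is nonempty.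

Let $\{r,r',j\}=\{1,2,3\}$. A window of type $r$ and a window of type $r'$ are disjoint, but their factors meet in positions $r$ and $r'$, where one of the two is $Y$. So their $j$-th factors are disjoint, and therefore $U_{r,j}\cap U_{r',j}=\emptyset$. Choose
\[
y_1\in U_{2,1},\qquad y_2\in U_{3,2},\qquad y_3\in U_{1,3}.
\]
Then $y_1\notin U_{3,1}$, $y_2\notin U_{1,2}$ and $y_3\notin U_{2,3}$, so the point $(y_1,y_2,y_3)$ lies in no window of type $3$, $1$ or $2$. This contradicts the fact that the windows cover $K^t$.
\end{proof}

For $g=4$ and $e=3$ this argument breaks down, because two windows of different types have two positions left in which they can be separated, and the position may vary: $001{*}$ is separated from $01{*}1$ only by the second letter and from $10{*}0$ only by the first.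

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By Proposition~\ref{prop:cycle} there is a $(t,p)$-cycle. We have $1\le e\le g$, Lemma~\ref{lem:parity} gives $p\ge2^{te/g}$, and Lemma~\ref{lem:differences} gives $e(e-1)\ge g-1$. This is (a). For $g=1$ we have $e=1$. For $g=2$, $e(e-1)\ge1$ gives $e=2$. For $g=3$, $e(e-1)\ge2$ gives $e\in\{2,3\}$, and $e=3$ by Lemma~\ref{lem:three}. So $e=g$ whenever $g\le3$, which gives (b). For $g=4$, $e(e-1)\ge3$ gives $e\ge3$, which gives (c).
\end{proof}

\section{A cycle of length $8^d$ in $4d$ variables}\label{sec:construction}

The case $d=1$ of Theorem~\ref{thm:construction} is Example~\ref{ex:eight}. Let $d\ge 3$, $n=4d$ and $Q=\{0,1\}^d$. We look for a cyclic word over $\{0,1,*\}$ in which every fourth letter is a star and whose windows of length $n$ partition $\{0,1\}^n$.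

Write a word $x=x_1\cdots x_n$ row by row into an array with $d$ rows and $4$ columns. Its columns are
\[
x^{(j)}=(x_j,x_{j+4},\dots,x_{j+4(d-1)}),\qquad j=1,2,3,4,
\]
and we also denote the word by $[x^{(1)}\,|\,x^{(2)}\,|\,x^{(3)}\,|\,x^{(4)}]$. In a window of the desired cyclic word, one column is $*^d$ and the other three lie in $Q$. Passing to the next window deletes the first letter and appends a letter $z$, which acts on columns by
\begin{equation}\label{eq:shift}
x=[a\,|\,b\,|\,c\,|\,c']\quad\longmapsto\quad x_2\cdots x_nz=[b\,|\,c\,|\,c'\,|\,(a_2,\dots,a_d,z)].
\end{equation}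
Call $a'\in Q$ a \emph{shift-successor} of $a\in Q$ if $a'=(a_2,\dots,a_d,z)$ for some $z\in\{0,1\}$. The map \eqref{eq:shift} has the same shape as the map $\pi$ of Example~\ref{ex:eight}: the first entry moves to the end and is modified. This suggests compressing each column to one bit by a coloring $\varphi\colon Q\to\{0,1\}$ and requiring that the colors of the columns form one of the patterns \eqref{eq:patterns}. Since $\pi$ complements the letter that it moves, the column that moves must change color. Given $\varphi$, write
\[
a\to a'\quad\text{if $a'$ is a shift-successor of $a$ and }\varphi(a')\ne\varphi(a).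
\]
Any coloring yields a partition of $\{0,1\}^n$ into $8^d$ boxes. For Lemma~\ref{lem:euler} we need two more properties. The arrows must contain a permutation of $Q$, which makes the overlap graph balanced. They must also leave enough choice to steer the three columns independently, which makes the graph connected. An alternately colored de Bruijn cycle has the first property, and it has the second if it is chosen so that one pair of words is joined by arrows in both directions.

\begin{lemma}\label{lem:coloring}
Let $d\ge3$. There are a coloring $\varphi\colon Q\to\{0,1\}$ and a permutation $\tau$ of $Q$ such that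
\begin{itemize}
\item[(a)] $a\to\tau(a)$ for all $a\in Q$;
\item[(b)] for all $a,a'\in Q$ and all $L\ge 2^{d+1}$ with $L\equiv\varphi(a')-\varphi(a)\pmod2$ there is a walk $a=a^0\to a^1\to\dots\to a^L=a'$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\varepsilon=0101\cdots$ and $\varepsilon'=1010\cdots$ be the two alternating words in $Q$. Each is a shift-successor of the other. In the de Bruijn graph $G_d$ of Example~\ref{ex:debruijn}, the edge set is $Q$, and an edge $a'$ starts where $a$ ends exactly when $a'$ is a shift-successor of $a$. We first find an Eulerian circuit of $G_d$ in which $\varepsilon'$ comes immediately after $\varepsilon$.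

Let $u$ be the starting vertex of $\varepsilon$. The edges $\varepsilon,\varepsilon'$ form a closed walk from $u$ to $u$ through a second vertex, so $G'=G_d-\{\varepsilon,\varepsilon'\}$ is balanced and every vertex still has an outgoing edge. Every vertex $v$ has a walk in $G'$ to $0^{d-1}$. If the edge $v0$ is not alternating, append zeros: all edges after the first end in $00$, so none of them is alternating. If $v0$ is alternating, then $v$ ends in $1$; append a $1$ and then zeros. The first edge ends in $11$, the second ends in $110$ because $d\ge3$, and all later ones end in $00$, so again none is alternating. Thus $G'$ is connected and has an Eulerian circuit. The circuit passes through $u$, and inserting $\varepsilon,\varepsilon'$ at that moment gives the required Eulerian circuit of $G_d$.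

Let $\tau(a)$ be the edge that follows $a$ in this circuit. Then $\tau$ is a cyclic permutation of $Q$ of even length $2^d$, so we can color $Q$ alternately along it: $\varphi(\tau(a))=1-\varphi(a)$. This gives (a). Since $\varepsilon'=\tau(\varepsilon)$, the two alternating words have different colors, and hence $\varepsilon\to\varepsilon'\to\varepsilon$.

For (b), follow $\tau$ from $a$ to $\varepsilon$ in $\ell<2^d$ steps, go $k$ times around $\varepsilon\to\varepsilon'\to\varepsilon$, and follow $\tau$ from $\varepsilon$ to $a'$ in $\ell'<2^d$ steps. The walk has length $\ell+\ell'+2k$. The color changes at every step, so $\ell+\ell'\equiv\varphi(a')-\varphi(a)\equiv L\pmod 2$, and we take $k=(L-\ell-\ell')/2\geq 0$.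
\end{proof}

For $d=3$ one can take the circuit given by the windows of the cyclic word $00010111$; see Figure~\ref{fig:arrows}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={draw,circle,inner sep=1.5pt}]
\node (v0) at (90:2.1) {\small $000$};
\node[fill=black!20] (v1) at (45:2.1) {\small $001$};
\node (v2) at (0:2.1) {\small $010$};
\node[fill=black!20] (v3) at (-45:2.1) {\small $101$};
\node (v4) at (-90:2.1) {\small $011$};
\node[fill=black!20] (v5) at (-135:2.1) {\small $111$};
\node (v6) at (180:2.1) {\small $110$};
\node[fill=black!20] (v7) at (135:2.1) {\small $100$};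
\path[->,thick] (v0) edge (v1) (v1) edge (v2) (v2) edge (v3) (v3) edge (v4)
  (v4) edge (v5) (v5) edge (v6) (v6) edge (v7) (v7) edge (v0);
\path[->,dashed] (v1) edge (v4) (v2) edge (v7) (v6) edge (v3)
  (v3) edge[bend right=50] (v2);
\end{tikzpicture}
\caption{The binary words of length $3$ in the order of the de Bruijn cycle $00010111$, colored alternately $0$ (white) and $1$ (gray). An arrow joins a word to a word of the other color obtained by deleting the first letter and appending a letter. Solid arrows form the cycle $\tau$; dashed arrows are the remaining ones. The words $010$ and $101$ are joined in both directions.}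
\label{fig:arrows}
\end{figure}

Fix $\varphi$ and $\tau$ as in Lemma~\ref{lem:coloring}, and put $\varphi(*^d)={*}$. Let $\mathcal{F}$ be the set of words $x\in\{0,1,*\}^n$ such that all four columns lie in $Q\cup\{*^d\}$ and the \emph{color word}
\[
\varphi(x)=\varphi(x^{(1)})\,\varphi(x^{(2)})\,\varphi(x^{(3)})\,\varphi(x^{(4)})
\]
is one of the patterns \eqref{eq:patterns}. Each pattern has one star, so each $x\in\mathcal{F}$ has exactly one column equal to $*^d$; its position $r\in\{1,2,3,4\}$ is the \emph{type} of $x$.

\begin{lemma}\label{lem:partition}
The boxes in $\mathcal{F}$ partition $\{0,1\}^n$, and $|\mathcal{F}|=8^d$.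
\end{lemma}

\begin{proof}
Let $y\in\{0,1\}^n$. Its color word $\varphi(y)\in\{0,1\}^4$ lies in exactly one pattern, by Example~\ref{ex:eight}; let $r$ be the position of the star in that pattern. Replacing $y^{(r)}$ by $*^d$ gives a box in $\mathcal{F}$ that contains $y$. Conversely, a box $x\in\mathcal{F}$ that contains $y$ agrees with $y$ outside its star column. So the pattern $\varphi(x)$ contains $\varphi(y)$, the type of $x$ is $r$, and $x$ is the box just described. Each box has $2^d$ points, so $|\mathcal{F}|=2^{4d}/2^d=8^d$.
\end{proof}

We now study $\Gamma=\Gamma(\mathcal{F})$, in which $x\in\mathcal{F}$ is an edge from $x_1\cdots x_{n-1}$ to $x_2\cdots x_n$. A \emph{move} replaces $x=[a\,|\,b\,|\,c\,|\,c']\in\mathcal{F}$ by $x'=[b\,|\,c\,|\,c'\,|\,a']$, where $a\to a'$ if $a\in Q$, and $a'=*^d$ if $a=*^d$. In both cases $\varphi(a')=\overline{\varphi(a)}$, so $\varphi(x')=\pi(\varphi(x))$ is again a pattern and $x'\in\mathcal{F}$. By \eqref{eq:shift}, $x'=x_2\cdots x_nz$ with $z$ the last letter of $a'$, so the edge $x'$ starts where the edge $x$ ends. A move lowers the type by one, except that type $1$ becomes type $4$. For example, with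 the data of Figure~\ref{fig:arrows}, the arrow $000\to001$ gives the move from $000{*}010{*}001{*}$ to $00{*}010{*}001{*}1$:
\[
\begin{array}{c}
\begin{array}{cccc}0&0&0&*\\0&1&0&*\\0&0&1&*\\ \hline 0&0&1&*\end{array}
\end{array}
\quad\longmapsto\quad
\begin{array}{c}
\begin{array}{cccc}0&0&*&0\\1&0&*&0\\0&1&*&1\\ \hline 0&1&*&1\end{array}
\end{array}
\]
The colors of the columns are written below the line; they form the first two patterns in \eqref{eq:patterns}.

\begin{lemma}\label{lem:balanced}
$\Gamma$ is balanced.
\end{lemma}

\begin{proof}
Put $\tau(*^d)=*^d$ and define $\sigma[a\,|\,b\,|\,c\,|\,c']=[b\,|\,c\,|\,c'\,|\,\tau(a)]$. By Lemma~\ref{lem:coloring}(a) this is a move, so $\sigma$ maps $\mathcal{F}$ to $\mathcal{F}$, and $\sigma$ is injective because $\tau$ is. For each vertex $v$, the map $\sigma$ sends the edges that end at $v$ injectively to edges that start at $v$. So the in-degree is at most the out-degree at every vertex, and since both sum to $|\mathcal{F}|$, they are equal.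
\end{proof}

The permutation $\sigma$ alone does not connect $\Gamma$. On words of type $4$, the map $\sigma^4$ applies $\tau$ to each of the first three columns, so the columns advance in lockstep and every orbit of $\sigma$ has length $4\cdot2^d$, which equals $8^d$ only for $d=1$. The arrows $\varepsilon\to\varepsilon'\to\varepsilon$ allow one column to wait while the others go on.

\begin{lemma}\label{lem:connected}
$\Gamma$ is connected.
\end{lemma}

\begin{proof}
Two edges related by a move share a vertex, so it suffices to connect the elements of $\mathcal{F}$ by moves. From any $x\in\mathcal{F}$ at most three applications of $\sigma$ lead to a word of type $4$. We show that moves lead from any word $[a\,|\,b\,|\,c\,|\,{*^d}]$ of type $4$ to any other, $[\tilde a\,|\,\tilde b\,|\,\tilde c\,|\,{*^d}]$.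

If $a\to a'$, $b\to b'$ and $c\to c'$, then four moves give
\[
[a\,|\,b\,|\,c\,|\,{*^d}],\quad[b\,|\,c\,|\,{*^d}\,|\,a'],\quad[c\,|\,{*^d}\,|\,a'\,|\,b'],\quad[{*^d}\,|\,a'\,|\,b'\,|\,c'],\quad[a'\,|\,b'\,|\,c'\,|\,{*^d}].
\]
So it is enough to find walks along arrows from $a$ to $\tilde a$, from $b$ to $\tilde b$ and from $c$ to $\tilde c$ of the same length $L$; performed simultaneously, they give a sequence of $4L$ moves. The patterns with a star in the last place are $001{*}$ and $110{*}$. Hence the colors of $a,b,c$ are $\gamma,\gamma,1-\gamma$ and those of $\tilde a,\tilde b,\tilde c$ are $\tilde\gamma,\tilde\gamma,1-\tilde\gamma$, for some $\gamma,\tilde\gamma\in\{0,1\}$. The three color differences are all congruent to $\tilde\gamma-\gamma$ modulo $2$. Take $L\ge2^{d+1}$ with $L\equiv\tilde\gamma-\gamma\pmod2$ and apply Lemma~\ref{lem:coloring}(b) three times.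
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:construction}]
For $d=1$ see Example~\ref{ex:eight}. For $d\ge3$, Lemmas~\ref{lem:partition}, \ref{lem:balanced} and~\ref{lem:connected} show that $\mathcal{F}$ is a partition of $\{0,1\}^{4d}$ into $8^d$ nonempty boxes whose overlap graph is balanced and connected. Lemma~\ref{lem:euler} gives $8^d\in\mathrm{per}(4d)$.
\end{proof}

\begin{remark}[the case $d=2$]\label{rem:two}
The hypothesis $d\ge3$ is used only to show that $G'$ is connected. For $d=2$ the graph $G'$ consists of the loops $00$ and $11$ at two different vertices. The only Eulerian circuit of $G_2$ is $00,01,11,10$, since $00$ must be followed by $01$ and preceded by $10$. Its alternating coloring gives $01$ and $10$ the same color, so the only arrows are $a\to\tau(a)$, the only moves are $x\mapsto\sigma(x)$, and they arrange the $64$ boxes in four cycles of length $16$. We have $64\notin\mathrm{per}(7)$ by Theorem~\ref{thm:lower}(b), but the construction does not decide whether $64\in\mathrm{per}(8)$.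
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Multivariate Digraphs And Higher Order Markov Chains},
\texttt{http://zhuyinfeng.org/Data/Talks/MAO2018.pdf}

\end{thebibliography}
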